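# Analytic control systems in three dimensions whose normal form does not converge

## 1. A family of systems, almost none of which has a convergent normal form

**Theorem 1.** Fix $\theta\in[0,\frac12)$, an integer $m$ with $(m+1)(1-2\theta)>32$ (for $\theta=0$ this means $m\ge 32$), and an even integer $i_0\ge 2$. Let
$$\mathcal I=\{(i,j): i\ge i_0 \text{ even},\ 1\le j\le m+1\},\qquad \tau_i=(i!)^{-\theta}\le 1,\qquad \Omega=\prod_{(i,j)\in\mathcal I}[0,\tau_i],$$
with the product topology and the product of the normalized Lebesgue measures. For $c\in\Omega$ let $P_c(x_1,x_2)=\sum_{(i,j)\in\mathcal I}c_{ij}x_1^ix_2^j$ and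
$$\Sigma_c:\qquad \dot\xi_1=\xi_2+P_c(\xi_1,\xi_2)\,\xi_3+\tfrac12\xi_2^m\xi_3^2,\qquad \dot\xi_2=\xi_3,\qquad \dot\xi_3=v. \tag{1}$$
Then the set of $c\in\Omega$ for which the normal form of $\Sigma_c$ converges is contained in a set that is null and meager in $\Omega$. In particular, not every analytic system
$$\dot{\xi}_1 = \xi_2 + f_1^{[2+]}(\xi),\qquad \dot{\xi}_2 = \xi_3 + f_2^{[2+]}(\xi),\qquad \dot{\xi}_3 = v + f_3^{[2+]}(\xi) \tag{2}$$
is analytically equivalent to a system
$$\dot{x}_1 = x_2 + \epsilon(x_1,x_2,x_3)\,x_3^2,\qquad \dot{x}_2 = x_3,\qquad \dot{x}_3 = u \tag{3}$$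
with $\epsilon$ analytic around the origin.

Let us unpack this.

**The systems.** A single-input control system is $\dot\xi=f(\xi)+g(\xi)v$ with $\xi\in\mathbb R^3$, $v\in\mathbb R$, $f(0)=0$, $g(0)\ne0$, where $f,g$ are analytic vector fields near $0$. Everything is local, that is, about germs at $\xi=0$. The superscript $[2+]$ marks an analytic function whose Taylor expansion at $0$ has only terms of degree at least $2$. So (2) is a chain of integrators, perturbed by nonlinear terms.

**The transformations.** We may change coordinates, $x=\phi(\xi)$ with $\phi(0)=0$ and $\partial\phi/\partial\xi(0)$ invertible, and apply an invertible feedback $u=\alpha(\xi)+\beta(\xi)v$ with $\alpha(0)=0$, $\beta(0)\neq0$. If $\phi,\alpha,\beta$ are formal power series, the transformation is *formal*; if they converge near $0$, it is *analytic*. Two analytic systems are *analytically equivalent* if an analytic transformation carries one into the other. This is an equivalence relation.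

**Example.** Take $\dot\xi_1=\xi_2+\xi_2\xi_3$, $\dot\xi_2=\xi_3$, $\dot\xi_3=v$. With $x_1=\xi_1-\frac12\xi_2^2$, $x_2=\xi_2$, $x_3=\xi_3$ we get $\dot x_1=\xi_2+\xi_2\xi_3-\xi_2\xi_3=x_2$. The transformation is polynomial and the result is (3) with $\epsilon=0$. On the other hand, $\Sigma_0$ (all $c_{ij}=0$) is already of the form (3), with $\epsilon=\frac12x_2^m$.

**The normal form.** A system (2) can be brought to (3) by a formal transformation, with $\epsilon$ a formal power series. This is its normal form. The *normal form converges* if the system is analytically equivalent to some system (3) with $\epsilon$ analytic. The question, stated as open in the text at https://www.math.ucdavis.edu/~krener/101-125/115.Chaos06.pdf, is whether it always does. The answer is no.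

**The parameter space.** $\Omega$ is a countable product of compact intervals, hence compact, and it carries a probability measure. *Null* means of measure zero. *Meager* means a countable union of nowhere dense sets. Since $|c_{ij}|\le1$ and $j$ takes finitely many values, $P_c$ is analytic for $|x_1|<1$, so $\Sigma_c$ is an analytic system of the form (2), with $f_2=f_3=0$. For instance, with $m=32$, $\theta=0$, $i_0=2$: for almost every $(c_{ij})\in[0,1]^{\mathcal I}$ the system
$$\dot\xi_1=\xi_2+\tfrac12\xi_2^{32}\xi_3^2+\xi_3\sum_{j=1}^{33}\ \sum_{i\ge2\text{ even}}c_{ij}\,\xi_1^i\xi_2^j,\qquad\dot\xi_2=\xi_3,\qquad\dot\xi_3=v$$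
is not analytically equivalent to any system (3) with $\epsilon$ analytic. The proof is by measure; it exhibits no individual counterexample.

We shall prove a stronger form. Section 2 shows that whenever a formal transformation brings $\Sigma_c$ to (3), its first two components depend only on $(\xi_1,\xi_2)$.

**Theorem 2.** Let $\theta,m,i_0$ be as in Theorem 1. Outside a null and meager set of $c\in\Omega$ the following holds. For *every* formal transformation, real or complex, bringing $\Sigma_c$ to the form (3) with $\epsilon$ formal, let $(\xi_1,\xi_2)=(A,B)(x_1,x_2)$ be the inverse of its first two components. Then at least one of the one-variable series $A(s,0)$, $A(0,t)$ diverges. Moreover $i_0$ and $m$ can be arbitrarily large, so the nonlinearity may be flat to any prescribed finite order. If $\theta>0$, the coefficients $k_j(\xi_1)=\sum_ic_{ij}\xi_1^i$ are entire functions.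

The last two sentences can be checked now. The nonlinear terms of $\Sigma_c$ have degree at least $\min(m+2,i_0+2)$; and $0\le c_{ij}\le(i!)^{-\theta}$ with $\theta>0$ makes $\sum_i c_{ij}z^i$ converge for all $z$.

The third result translates convergence into a question about maps of the plane.

**Theorem 3.** (a) Every system (2) is analytically equivalent to a system
$$\dot\xi_1=h(\xi),\qquad \dot\xi_2=\xi_3,\qquad\dot\xi_3=v,\qquad h=\xi_2+h^{[2+]}\ \text{analytic}. \tag{4}$$
Its normal form converges if and only if there is an analytic local diffeomorphism $(A,B)(s,t)$ of the plane fixing $0$ with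
$$(\mathrm{E1})\quad tA_s=h(A,B,tB_s),\qquad\qquad(\mathrm{E2})\quad A_t=h_w(A,B,tB_s)\,B_t,$$
where $w$ denotes the third argument of $h$.

(b) If $h(\xi_1,\xi_2,0)$ and $h_w(\xi_1,\xi_2,0)$ do not depend on $\xi_1$, the normal form converges.

## 2. Normal forms as solutions $(A,B)$ of two equations in the plane

We prove Theorem 3.

**Step 1: removing $f_2$ and $f_3$.** *The purpose is to reach (4).* In (2) take $\eta_3=\xi_3+f_2^{[2+]}(\xi)$ as new third coordinate and $\dot\eta_3$ as new input. Since $\partial\eta_3/\partial\xi_3(0)=1$, this is a coordinate change. The coefficient of $v$ in $\dot\eta_3$ is $1+\partial f_2/\partial\xi_3$, equal to $1$ at $0$, and the rest of $\dot\eta_3$ vanishes at $0$. So the feedback is admissible. Now $\dot\xi_2=\eta_3$, and $\dot\xi_1=\xi_2+f_1^{[2+]}$ written in the new coordinates is some $h=\xi_2+h^{[2+]}$. Rename $\eta_3$ as $\xi_3$.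

**Step 2: a normalizing transformation gives a solution of (E1), (E2).** *The purpose is necessity; we do it for formal transformations, real or complex, because Theorem 2 needs that.* Let $x=\phi(\xi)$, $u=\alpha+\beta v$ carry (4) into (3). In (3), $\dot x_1$ and $\dot x_2$ do not contain the input. In (4), $v$ multiplies $\partial/\partial\xi_3$. Comparing coefficients of $v$ gives $\partial\phi_1/\partial\xi_3=\partial\phi_2/\partial\xi_3=0$. So $\phi_1,\phi_2$ depend only on $(\xi_1,\xi_2)$. As $D\phi(0)$ is invertible and block triangular, $(\phi_1,\phi_2)$ is a local diffeomorphism of the plane. Let $(A,B)$ be its inverse, in the variables $(s,t)=(x_1,x_2)$, and let $W(x)$ be $\xi_3$ expressed in $x$. Differentiating $\xi_1=A(x_1,x_2)$ and $\xi_2=B(x_1,x_2)$ along the system gives, identically in $x$,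
$$h(A,B,W)=A_s(t+\epsilon x_3^2)+A_tx_3,\qquad W=B_s(t+\epsilon x_3^2)+B_tx_3 .$$
At $x_3=0$ the second identity says $W=tB_s$, and then the first is (E1). Differentiate both in $x_3$ and put $x_3=0$: the second gives $\partial W/\partial x_3=B_t$, and then the first is (E2). If the transformation is analytic, so is $(A,B)$.

**Step 3: a solution gives a normalizing transformation.** *The purpose is sufficiency.* Let $\Psi=(A,B)$ be an analytic local diffeomorphism fixing $0$ that solves (E1), (E2). By (E2),
$$\det D\Psi=A_sB_t-A_tB_s=B_t\,(A_s-h_wB_s),$$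
so $B_t(0)\ne0$. Put $(x_1,x_2)=\Psi^{-1}(\xi_1,\xi_2)$ and
$$\begin{pmatrix}K\\ x_3\end{pmatrix}=(D\Psi)^{-1}\begin{pmatrix}h(\xi)\\ \xi_3\end{pmatrix}=\begin{pmatrix}\dot x_1\\ \dot x_2\end{pmatrix}.$$
Use $(s,t)=(x_1,x_2)$ and $w=\xi_3$ as coordinates, and let $y=w-tB_s$. At $y=0$, (E1) says $(h,w)^T=(tA_s,tB_s)^T=D\Psi\,(t,0)^T$, so $K=t$ and $x_3=0$ there. Also at $y=0$, (E2) says $(h_w,1)^T=B_t^{-1}(A_t,B_t)^T=B_t^{-1}D\Psi\,(0,1)^T$, so $\partial_wK=0$ and $\partial_wx_3=1/B_t$ there. Expanding in powers of $y$,
$$K=t+y^2(\cdots),\qquad x_3=y\Big(\frac1{B_t}+y(\cdots)\Big),$$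
with analytic dots. The factor after $y$ in $x_3$ is a unit, so $(x_1,x_2,x_3)$ are coordinates vanishing at $0$, and $\epsilon=(K-x_2)/x_3^2$ is analytic. Hence $\dot x_1=x_2+\epsilon x_3^2$ and $\dot x_2=x_3$. Finally take $u=\dot x_3=L_fx_3+(L_gx_3)v$, where $f,g$ now denote the drift and input field of (4). It is admissible because $f(0)=0$ and $L_gx_3(0)=\partial_wx_3(0)=1/B_t(0)\ne0$. This is (3). Since equivalence is transitive, (a) follows.

The same computation works for formal power series: a formal diffeomorphism solving (E1), (E2) yields a formal normalizing transformation.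

**Step 4: part (b).** *The purpose is to solve (E1), (E2) explicitly with $B_s=0$.* Let $b(t)$ be the inverse function of $x_2\mapsto h(\cdot,x_2,0)$, which vanishes at $0$ and has derivative $1$ there. Let $a(0)=0$ and $a'(t)=h_w(\cdot,b(t),0)\,b'(t)$. Put $A=s+a(t)$, $B=b(t)$. Then $B_s=0$; (E1) reads $t=h(\cdot,b(t),0)$, which is the definition of $b$; (E2) reads $a'=h_w(\cdot,b,0)b'$, the definition of $a$. And $(A,B)$ is a local diffeomorphism since $A_s=1$, $B_s=0$, $B_t(0)=1$. $\square$

**Comparison with the known class.** It is known that the normal form converges for the restricted systems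
$$\dot{\xi}_1 = \xi_2 + a(\xi_2) + b(\xi_2)\xi_3 + c(\xi)\,\xi_3^2,\qquad \dot{\xi}_2 = \xi_3 + d(\xi_2,\xi_3)\,\xi_3,\qquad \dot{\xi}_3 = v + f_3^{[2+]}(\xi_2,\xi_3),$$
with $a,b,c,d$ analytic, $a$ of order at least $2$, $b(0)=0$, $d(0)=0$. Part (b) contains this. With $\eta_3=\xi_3+d\,\xi_3$, the set $\eta_3=0$ is $\xi_3=0$ near $0$, and on it $\partial\eta_3/\partial\xi_3=1+d(\xi_2,0)$. So $h|_{\eta_3=0}=\xi_2+a(\xi_2)$ and $h_{\eta_3}|_{\eta_3=0}=b(\xi_2)/(1+d(\xi_2,0))$ depend only on $\xi_2$. The systems $\Sigma_c$ leave this class only because their $b$ depends on $\xi_1$. By Theorem 1, then, the hypothesis $b=b(\xi_2)$ cannot be weakened to $b=b(\xi_1,\xi_2)$, even when $a=d=f_3=0$ and $c=\frac12\xi_2^m$.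

## 3. Three cases solvable by hand

**The linear chain.** Let $h=\xi_2$. Then (E1), (E2) read $B=tA_s$ and $A_t=0$. The solutions are $A=\alpha(s)$, $B=t\alpha'(s)$ with an *arbitrary* function $\alpha$, $\alpha(0)=0$, $\alpha'(0)\ne0$. So the normalizing transformation is far from unique: a free function of one variable remains.

**Affine in $\xi_3$.** Let $h=\xi_2+P(\xi_1,\xi_2)\xi_3$ with $P$ analytic and $P(\xi_1,0)=0$, so the quadratic term is dropped. The equations are
$$B=tA_s-tP(A,B)B_s,\qquad A_t=P(A,B)B_t .$$
The second says that for fixed $s$ the curve $t\mapsto(A,B)$ is an integral curve of $dx_1=P\,dx_2$. So let $F(x,y)$ solve $F_y=P(F,y)$, $F(x,0)=x$, and try $A=F(s,B)$. The second equation then holds automatically. Moreover $A_s-PB_s=F_x(s,B)$, so the first becomes $B=tF_x(s,B)$, which the implicit function theorem solves with $B$ analytic, $B(s,0)=0$. Since $F_x(0,0)=1$, we get $A_s(0)=B_t(0)=1$ and $B_s(0)=0$. The normal form converges, whatever the dependence of $P$ on $\xi_1$.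

**The quadratic term alone.** For $P=0$, $\Sigma_0$ is already in normal form.

So divergence can only come from the interplay of $P$ and the quadratic term. For $\Sigma_c$, with $P=P_c$ and $h=x_2+Pw+\frac12x_2^mw^2$, (E1) and (E2) become
$$B=tA_s-tP(A,B)B_s-\tfrac12B^mt^2B_s^2,\tag{5}$$
$$A_t=\big(P(A,B)+tB^mB_s\big)B_t.\tag{6}$$
Setting $t=0$ in (5) gives $B(s,0)=0$. For a diffeomorphism this forces $A_s(0,0)\ne0$, as $B_s(0,0)=0$. So
$$A(s,0)=\alpha(s)=\sum_{n\ge1}\alpha_ns^n,\qquad\alpha_1\ne0 .$$

**First coefficients.** Write $A=\sum A_l(s)t^l$, $B=\sum_{l\ge1}B_l(s)t^l$, $P=\sum_jk_j(x_1)x_2^j$. Then (5) gives $B_1=\alpha'$. The $t^0$-coefficient of (6) gives $A_1=0$, because $P(A,B)=O(t)$. Next $B_2=A_1'=0$. The $t^1$-coefficient of (6) gives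
$$A_2=\tfrac12k_1(\alpha(s))\,\alpha'(s)^2 .$$
The free function $\alpha$ and the data $k_j$ are already entangled.

## 4. A heat equation inside (5)–(6), and where linearization stops

Set $M=m+3$ throughout. Linearize (5)–(6) at $A=s$, $B=t$, $P=0$. The variation $(a,b)$ satisfies $b=ta_s$ (all other terms in (5) contain $PB_s$ or $B_s^2$, of second order) and $a_t=P(s,t)+t\cdot t^m\,b_s$. So
$$a_t=t^{M-1}a_{ss}+P(s,t).$$
In the time variable $t^M/M$ this is a heat equation with a source. For $P=k(s)t^j$ and $a(s,0)=\hat\alpha(s)$ its formal solution is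
$$a=\sum_{n\ge0}\frac{\hat\alpha^{(2n)}(s)}{M^nn!}\,t^{Mn}+\sum_{n\ge0}\frac{k^{(2n)}(s)}{\prod_{r=0}^n(j+1+Mr)}\,t^{j+1+Mn},$$
as one checks term by term. Take $k(s)=\sum_{i\ge2\text{ even}}s^i$. Then $k^{(2n)}(0)=(2n)!$ for $n\ge1$, while the product is at most $M^{n+1}(n+1)!$ since $j+1\le m+2<M$. As $(2n)!\ge (n!)^2$, the coefficient of $t^{j+1+Mn}$ in $a(0,t)$ is at least $n!/(M^{n+1}(n+1))$. So $a(0,t)$ diverges. No choice of $\hat\alpha$ helps: its contributions sit at exponents divisible by $M$, and $j+1$ is not, because $2\le j+1<M$.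

This is the source of divergence, but it settles only the linearized problem. In the nonlinear problem the corresponding coefficient of $A(0,t)$ will turn out to be
$$\Gamma_{ij}(\alpha_1)\,c_{ij}+\Phi_{ij}(\alpha,\text{ other }c\text{'s}),$$
with $\Gamma_{ij}$ as large as the heat equation predicts, but with a polynomial $\Phi_{ij}$ over which we have no control for a particular $c$. It could cancel the large term.

For a *fixed* $\alpha$ one can avoid looking at $\Phi_{ij}$. If the other $c$'s are frozen, requiring the coefficient to be at most exponentially large confines $c_{ij}$ to a very short interval. So for fixed $\alpha$ the bad $c$'s form a null set (details in Section 6). But the transformation is ours to choose, so we must exclude *all* $\alpha$ at once, and a union of uncountably many null sets need not be null. This is where the first approach stops.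

The way past it is to count. Coefficients up to a level $I$ involve only finitely many $\alpha_n$, about $I$ of them. Cover these by a finite net, fine enough that moving to the nearest net point changes the coefficients by at most $1$. The number of net points is governed by how fast the coefficients grow, and must be beaten by the smallness of the measure for each net point. At level $I$ there are about $(m+1)I/2$ confinement conditions, and $m$ is at our disposal. We need three things: the structure of the coefficients (Section 5), an upper bound for their growth (Section 7), and the comparison (Section 8).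

## 5. Weights and the triangular structure of the coefficients

Write $A=\sum A_{p,l}s^pt^l$, $B=\sum B_{p,l}s^pt^l$ and put
$$e_{ij}=M(i-1)+2j+2 .$$

Recall that a polynomial in variables carrying assigned degrees is *isobaric* of degree $d$ if all its monomials have total degree $d$. For example, give $\alpha_n$ degree $M(n-1)$ and $c_{ij}$ degree $e_{ij}$. The $s^p$-coefficient of $A_2=\frac12\sum_ic_{i1}\alpha^i\alpha'^2$ consists of monomials $c_{i1}\alpha_{n_1}\cdots\alpha_{n_i}\alpha_{q}\alpha_{q'}$ with $\sum n_r+(q-1)+(q'-1)=p$, of degree $M(i-1)+4+M(p-i)=Mp+4-M$.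

**Lemma 1.** For all complex $(\alpha_n)_{n\ge1}$ and $(c_{ij})_{\mathcal I}$ there is exactly one formal solution of (5)–(6) with $A(s,0)=\sum_{n\ge1}\alpha_ns^n$, $B(s,0)=0$. The $A_{p,l},B_{p,l}$ are polynomials in the $\alpha_n,c_{ij}$. With the degrees above, $A_{p,l}$ is isobaric of degree $Mp+2l-M$ and $B_{p,l}$ is isobaric of degree $Mp+2l-2$.

*Proof.* **Step 1: solving by recursion in $t$.** Since every $j\ge1$, $P(A,B)=O(t)$. The $t^l$-coefficient of (5) expresses $B_l$ as $A_{l-1}'$ plus terms in $A_r,B_r$ with $r\le l-1$, because each remaining term carries an explicit factor $t$ or $t^2$. The $t^{l-1}$-coefficient of (6) gives $lA_l$. On its right side $P(A,B)+tB^mB_s=O(t)$, so from $B_t=\sum rB_rt^{r-1}$ only $B_1,\dots,B_{l-1}$ enter; and the first factor is needed only up to $t^{l-1}$, where $P(A,B)$ involves only $A_r,B_r$ with $r\le l-1$. So by induction on $l$ all $A_l,B_l$ are determined, and the recursion defines a solution. The coefficients are polynomials because $A^iB^j$ has no term $s^pt^l$ when $i+j>p+l$; hence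 only finitely many $c_{ij}$ and coefficients enter each.

**Step 2: the scaling symmetry.** *This produces the degrees.* For $\lambda\ne0$ let
$$\tilde A(s,t)=\lambda^{-M}A(\lambda^Ms,\lambda^2t),\qquad\tilde B(s,t)=\lambda^{-2}B(\lambda^Ms,\lambda^2t).$$
At the scaled point, $A_s=\tilde A_s$, $B_s=\lambda^{2-M}\tilde B_s$, $A_t=\lambda^{M-2}\tilde A_t$, $B_t=\tilde B_t$. Write (5) and (6) at the scaled point, multiply (5) by $\lambda^{-2}$ and (6) by $\lambda^{2-M}$. In (5), the terms $B$ and $tA_s$ become $\tilde B$ and $t\tilde A_s$; the term $tPB_s$ becomes $t\,\lambda^{2-M}P\,\tilde B_s$; and $\frac12B^mt^2B_s^2$ gets the factor $\lambda^{-2+2m+4+2(2-M)}=\lambda^{2m+6-2M}=1$. In (6), $A_t$ becomes $\tilde A_t$, $PB_t$ becomes $\lambda^{2-M}P\tilde B_t$, and $tB^mB_sB_t$ gets the factor $\lambda^{(2-M)+2+2m+(2-M)}=\lambda^{2m+6-2M}=1$. So $(\tilde A,\tilde B)$ solves (5)–(6) with $P$ replaced by $\lambda^{2-M}P(\lambda^Mx_1,\lambda^2x_2)$. In other words, $c_{ij}$ is replaced by $\lambda^{2-M+Mi+2j}c_{ij}=\lambda^{e_{ij}}c_{ij}$ and $\alpha_n$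 by $\lambda^{M(n-1)}\alpha_n$. By uniqueness,
$$A_{p,l}(\lambda^{M(n-1)}\alpha_n,\lambda^{e_{ij}}c_{ij})=\lambda^{Mp+2l-M}A_{p,l}(\alpha_n,c_{ij}),$$
and likewise for $B_{p,l}$ with exponent $Mp+2l-2$. $\square$

**Remark.** By Step 1, $B_1=\alpha'$, so $B_t(0)=A_s(0)=\alpha_1$ and $B_s(0)=0$: for $\alpha_1\neq0$ the solution is a formal diffeomorphism. With Section 2, the pairs $(A,B)$ belonging to formal normalizing transformations of $\Sigma_c$ are exactly the solutions of Lemma 1 with $\alpha_1\ne0$. The series $\alpha$ is the whole freedom in $(A,B)$.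

Only $\alpha_1$ has degree $0$; all other variables have positive degree, since $i\ge2$. Hence:

- a coefficient of negative degree vanishes;
- a coefficient of degree $0$ depends on $\alpha_1$ only, so it can be read off at $\alpha_n=0$ $(n\ge2)$, $c=0$, where the solution is $A=\alpha_1s$, $B=\alpha_1t$.

**The $e_{ij}$ are pairwise distinct.** If $e_{ij}=e_{i'j'}$, then $M(i-i')=2(j'-j)$ with $|2(j'-j)|\le2m<2M$. As $i-i'$ is even, $i=i'$, and so $j=j'$.

Put
$$l_{ij}=j+1+\tfrac{Mi}2,\qquad X_{ij}=A_{0,l_{ij}} .$$
This makes sense since $i$ is even. The degree of $X_{ij}$ is $2l_{ij}-M=e_{ij}$. A monomial of $X_{ij}$ containing $c_{ij}$ already has degree $e_{ij}$ from it, so its cofactor has degree $0$: a constant times a power of $\alpha_1$. Any other $c_{i'j'}$ that occurs satisfies $e_{i'j'}\le e_{ij}$, hence $e_{i'j'}<e_{ij}$ by distinctness. Therefore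
$$X_{ij}=\Gamma_{ij}(\alpha_1)\,c_{ij}+\Phi_{ij}\big(\alpha;\,c_{i'j'}:e_{i'j'}<e_{ij}\big).\tag{7}$$
Ordered by $e_{ij}$, the $X_{ij}$ form a triangular system in the $c_{ij}$.

**Lemma 2.** We have
$$\Gamma_{ij}(\alpha_1)=\alpha_1^{\,i+j+1+(m+1)i/2}\;\frac{i!}{\prod_{n=0}^{i/2}(j+1+Mn)} .$$
Consequently, for $|\alpha_1|\ge1/N$, $N\ge1$: $\ \log|\Gamma_{ij}(\alpha_1)|\ge\frac i2\log i-Ci$ with $C=C(M,N)$.

*Proof.* **Step 1: linearization at $\alpha_1s,\alpha_1t$.** By (7), $\Gamma_{ij}$ is the derivative of $X_{ij}$ with respect to $c_{ij}$. As it depends on $\alpha_1$ only, we may compute it at $\alpha_n=0$ $(n\ge2)$, $c=0$. Let $(a,b)$ be the derivative of $(A,B)$ with respect to $c_{ij}$ there. At this point $A=\alpha_1s$, $B=\alpha_1t$, $B_s=0$, $P=0$. So (5) gives $b=ta_s$, and (6) gives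
$$a_t=\big(\alpha_1^{i+j}s^it^j+t(\alpha_1t)^mb_s\big)\alpha_1=\alpha_1^{i+j+1}s^it^j+\alpha_1^{m+1}t^{m+2}a_{ss},\qquad a(s,0)=0 .$$

**Step 2: solving it.** Try $a=\sum_{n=0}^{i/2}a_ns^{i-2n}t^{j+1+Mn}$. The $n$-th term of $a_t$ has $t$-exponent $j+Mn$, and $t^{m+2}$ times the $(n-1)$-st term has exponent $m+2+j+1+M(n-1)=j+Mn$. So we need
$$(j+1)a_0=\alpha_1^{i+j+1},\qquad(j+1+Mn)a_n=\alpha_1^{m+1}(i-2n+2)(i-2n+1)a_{n-1}.$$
The solution is unique because the equation determines the $t$-coefficients recursively. At $n=i/2$ the monomial is $s^0t^{l_{ij}}$, and $a_{i/2}$ is the stated formula.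

**Step 3: the bound.** As $j+1\le m+2<M$, the denominator is at most $M^{i/2+1}(i/2+1)!$. Now $\log i!\ge i\log i-i$, and $\log(i/2+1)!\le\frac i2\log i+\log(\frac i2+1)\le\frac i2\log i+\frac i2$. The exponent of $\alpha_1$ is at most $(M+1)i$ (use $j+1<M\le Mi/2$), so its factor is at least $N^{-(M+1)i}$. Hence
$$\log|\Gamma_{ij}|\ge\tfrac i2\log i-\tfrac32i-i\log M-(M+1)i\log N.\qquad\square$$

## 6. For one fixed $\alpha$: a null set

Fix a complex sequence $\alpha$ with $\alpha_1\ne0$ and $N\ge 1/|\alpha_1|$. Consider the $c\in\Omega$ with $|X_{ij}(\alpha,c)|\le N^{l_{ij}}$ for all $(i,j)$, as must be the case for some $N$ if $A(0,t)$ converges. Freeze the $c$'s with smaller $e$. By (7) the real number $c_{ij}$ lies in a disc of radius $N^{l_{ij}}/|\Gamma_{ij}|$ in $\mathbb C$, so in an interval of length at most $2N^{l_{ij}}/|\Gamma_{ij}|$. By Fubini, the measure of the set is at most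
$$\min\Big(1,\frac{2N^{l_{ij}}}{\tau_i|\Gamma_{ij}(\alpha_1)|}\Big)$$
for every single $(i,j)$. Since $l_{ij}=O(i)$ and $-\log\tau_i\le\theta i\log i$, Lemma 2 bounds the logarithm of the quotient by $-(\frac12-\theta)i\log i+O(i)\to-\infty$. So the set is null. Nothing about $\Phi_{ij}$ was used.

To handle all $\alpha$ simultaneously, we use all factors up to level $i\le I$ instead of one. Their logarithms sum to about $-(m+1)\frac{1-2\theta}8I^2\log I$. Against this stands the size of a net for $(\alpha_1,\dots,\alpha_{I+1})$. Its mesh has to be the reciprocal of a Lipschitz constant of the $X_{ij}$ in $\alpha$, so we need an upper bound for $|X_{ij}|$. If this bound is $e^{2I\log I+O(I)}$, the net has $e^{4I^2\log I+O(I^2)}$ points ($I+1$ complex coordinates, that is $2(I+1)$ real ones). The condition $(m+1)(1-2\theta)>32$ is the inequality $\frac{(m+1)(1-2\theta)}8>4$.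

## 7. An upper bound $e^{2I\log I+O(I)}$ for the coefficients

Let $I\ge i_0$ be even. Put
$$E=\max_{i\le I}e_{ij}=M(I-1)+2(m+1)+2=M(I+1)-2,\qquad S=I+1 .$$
By isobaricity the $X_{ij}$ with $i\le I$ involve only variables of degree at most $E$. These are among the $\alpha_n$ with $n\le I+1$, since $M(n-1)\le E<M(I+1)$ forces $n-1\le I$; and the $c_{i'j'}$ with $i'\le I$, since $M(i'-1)<e_{i'j'}\le E$ forces $i'\le I+1$, and $i'$ is even while $I+1$ is odd.

**Lemma 3.** Let $N\ge1$ be an integer. There is $C=C(M,N)$ such that for all large even $I$, all complex $|\alpha_n|\le2N^n$ $(n\le I+1)$ and $|c_{ij}|\le1$: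
$$|X_{ij}|\le L_I\quad(i\le I),\qquad\log L_I=2I\log I+CI .$$

*Proof.* Put $\kappa=2N$, so $|\alpha_n|\le\kappa^n$. Set the variables $\alpha_n$ $(n>I+1)$ and $c_{ij}$ $(i>I)$ to $0$; this does not change the $X_{ij}$ with $i\le I$, and $P$ becomes a polynomial.

**Step 1: a grading variable.** *We record the isobaric degree by a formal variable $\lambda$, so that truncating in the degree bounds the $s$-degree, and differentiation in $s$ costs only a factor $S$.* Let
$$\tilde A=\sum\lambda^{Mp+2l-M}A_{p,l}s^pt^l,\qquad\tilde B=\sum\lambda^{Mp+2l-2}B_{p,l}s^pt^l .$$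
Coefficients of negative degree vanish, and each power of $\lambda$ comes with finitely many monomials $s^pt^l$. So $\tilde A,\tilde B\in\mathbb C[s,t][[\lambda]]$. By Step 2 of Lemma 1 they solve (5)–(6) with $\alpha_n,c_{ij}$ replaced by $\lambda^{M(n-1)}\alpha_n,\lambda^{e_{ij}}c_{ij}$: each coefficient identity in $s^pt^l$ is polynomial in $\lambda$ and holds for all numbers $\lambda\neq0$. Let $\tilde P$ be the corresponding $P$. The $\lambda^0$-parts of $\tilde A,\tilde B$ are $\alpha_1s$ and $\alpha_1t$, as noted after Lemma 1. Monomials with $\lambda$-exponent at most $E$ have $s$-degree $p\le I+1=S$: for $\tilde A$, $Mp\le E+M<M(I+2)$; for $\tilde B$, $Mp\le E+2=M(I+1)$.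

**Step 2: majorants.** *We replace the two equations by inequalities between polynomials with nonnegative coefficients.* For $F=\sum F_{k,p,l}\lambda^ks^pt^l\in\mathbb C[s,t][[\lambda]]$ set
$$F^\sharp=\sum_{k\le E}\sum_{p,l}|F_{k,p,l}|\,\lambda^kt^l,$$
a polynomial in $\lambda,t$. (For instance, if $F=2\lambda s^2t-3\lambda st$ and $E\ge1$, then $F^\sharp=5\lambda t$.) Write $\trianglelefteq$ for coefficientwise $\le$ in all $\lambda^kt^l$ with $k\le E$. Let
$$a=(\tilde A-\alpha_1s)^\sharp,\qquad b=(\tilde B-\alpha_1t)^\sharp .$$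
We have the following rules.

- $(FG)^\sharp\trianglelefteq F^\sharp G^\sharp$; and $\tilde A^\sharp\trianglelefteq\kappa+a$, $\tilde B^\sharp\trianglelefteq\kappa t+b$, since $|\alpha_1|\le\kappa$.
- $(\tilde A_s-\alpha_1)^\sharp\trianglelefteq Sa$ and $(\tilde B_s)^\sharp\trianglelefteq Sb$: differentiating $s^p$ costs $p\le S$, and $\alpha_1t$ has no $s$-derivative.
- $\big(\int_0^tF\tilde B_t\,dt\big)^\sharp\trianglelefteq F^\sharp\tilde B^\sharp$. Indeed, with $F=\sum F_lt^l$ and $\tilde B=\sum\tilde B_lt^l$, the $t^l$-coefficient of the integral is $\sum_{1\le l'\le l}\frac{l'}lF_{l-l'}\tilde B_{l'}$, and $l'/l\le1$. The derivative in $t$ costs nothing because (6) is integrated.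

Subtract $\alpha_1t$ from (5). Integrate (6) over $[0,t]$ and subtract $\alpha_1s$. With
$$a_0=\sum_{n=2}^{I+1}\kappa^n\lambda^{M(n-1)},\qquad\mathcal P=\sum_{(i,j)\in\mathcal I,\ i\le I}\lambda^{e_{ij}}(\kappa+a)^i(\kappa t+b)^j$$
we have $\tilde P(\tilde A,\tilde B)^\sharp\trianglelefteq\mathcal P$, and therefore
$$b\trianglelefteq Sta+St\,\mathcal P\,b+\tfrac12S^2t^2(\kappa t+b)^mb^2,\qquad a\trianglelefteq a_0+\big(\mathcal P+St(\kappa t+b)^mb\big)(\kappa t+b).\tag{8}$$

**Step 3: from (8) to numbers.** *We show that any numerical "supersolution" of (8) bounds $a$ and $b$.* Let $\lambda_0,t_0,\bar a,\bar b>0$ be such that the right sides of (8), evaluated at $\lambda=\lambda_0$, $t=t_0$ with $a,b$ replaced by the numbers $\bar a,\bar b$, are $\le\bar b$ and $\le\bar a$ respectively. Claim: $a(\lambda_0,t_0)\le\bar a$ and $b(\lambda_0,t_0)\le\bar b$.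

Let $a_{\le L},b_{\le L}$ be the parts of $a,b$ of $t$-degree at most $L$. We show by induction on $L$ that their values at $(\lambda_0,t_0)$ are at most $\bar a,\bar b$. Since $a,b$ are polynomials, the claim follows for large $L$.

For $L=0$: $b_{\le0}=0$ because $B(s,0)=0$; and $a_{\le0}\trianglelefteq a_0$ because $\kappa t+b$ has no $t^0$-term. Moreover $a_0(\lambda_0)\le\bar a$, since the other terms on the right side for $a$ are nonnegative.

For $L\ge1$: none of $b$, $\kappa t+b$, $\mathcal P$ has a $t^0$-term (for $\mathcal P$ because $j\ge1$). Every term on the right of (8) other than $a_0$ is either a product with an explicit factor $t$, or is $\mathcal P\cdot(\kappa t+b)$, a product of two factors without $t^0$-term. So for $l\le L$ the $t^l$-coefficients of the right sides involve only $t^r$-coefficients of $a,b$ with $r\le l-1\le L-1$. They do not change if $a,b$ are replaced by $a_{\le L-1},b_{\le L-1}$. As the right sides have nonnegative coefficients in $\lambda,t,a,b$, the values $b_{\le L}(\lambda_0,t_0)$ and $a_{\le L}(\lambda_0,t_0)$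 are at most the right sides evaluated at $\lambda_0$, $t_0$, $a_{\le L-1}(\lambda_0,t_0)\le\bar a$, $b_{\le L-1}(\lambda_0,t_0)\le\bar b$. These are at most $\bar b$ and $\bar a$. This proves the claim.

**Step 4: choice of the numbers.** Assume $S\ge\kappa+1$ (this is "large $I$") and take
$$t_0^M=\frac1{8(\kappa+1)^{m+1}S^2},\qquad\eta:=\lambda_0^M=\frac1{16M(\kappa+1)^3S},\qquad\bar a=\frac1{2S},\qquad\bar b=t_0 .$$
Then $\kappa t_0+\bar b=(\kappa+1)t_0\le1$, because $((\kappa+1)t_0)^M=(\kappa+1)^2/(8S^2)\le\frac18$. Also $\kappa+\bar a\le\kappa+1$, $t_0\le1$, $\lambda_0\le1$, $(\kappa+1)\eta\le\frac12$. Since $e_{ij}\ge M(i-1)$ and $m+1\le M$, summing geometric series gives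
$$\mathcal P\le(m+1)\sum_{i\ge2}\eta^{i-1}(\kappa+1)^i\le2M(\kappa+1)^2\eta=\frac1{8(\kappa+1)S},\qquad a_0\le2\kappa^2\eta\le\frac1{8S}.$$
In the right side for $b$: $St_0\bar a=\frac{t_0}2$; next $St_0\mathcal P\bar b\le\frac{t_0^2}{8(\kappa+1)}\le\frac{t_0}8$; last, $\frac12S^2t_0^2((\kappa+1)t_0)^mt_0^2=\frac12(\kappa+1)^mS^2t_0^M\,t_0=\frac{t_0}{16(\kappa+1)}\le\frac{t_0}{16}$. The sum is at most $\frac{11}{16}t_0<\bar b$.

In the right side for $a$: $a_0\le\frac1{8S}$; next $\mathcal P(\kappa+1)t_0\le\frac{t_0}{8S}\le\frac1{8S}$; last, $St_0((\kappa+1)t_0)^mt_0\,(\kappa+1)t_0=S(\kappa+1)^{m+1}t_0^M=\frac1{8S}$. The sum is at most $\frac3{8S}<\bar a$.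

**Step 5: reading off the bound.** By Step 3, $|A_{0,l}|\,\lambda_0^{2l-M}t_0^l\le\bar a\le1$ whenever $l\ge1$ and $0\le2l-M\le E$. For $l=l_{ij}$ with $i\le I$ we have $2l-M=e_{ij}\le E<M(I+1)$, and $l\le m+2+\frac{MI}2<\frac{M(I+2)}2$. Hence
$$|X_{ij}|\le\eta^{-(I+1)}\big(8(\kappa+1)^{m+1}S^2\big)^{(I+2)/2} .$$
The logarithm of the right side is $(I+1)\log S+(I+2)\log S+O(I)=2I\log I+O(I)$, with constants depending only on $M,N$. $\square$

## 8. Covering all $\alpha$ at once: proof of Theorems 1 and 2

**Step 1: reduction to countably many sets.** *We rewrite convergence as membership in sets indexed by an integer.* For an integer $N\ge1$ let $G_N$ be the set of $c\in\Omega$ for which there is a complex sequence $(\alpha_n)$ with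
$$|\alpha_1|\ge\tfrac1N,\qquad|\alpha_n|\le N^n\ (n\ge1),\qquad|A_{0,l}(\alpha,c)|\le N^l\ (l\ge1).$$
Suppose some formal transformation, real or complex, brings $\Sigma_c$ to (3) and both $A(s,0)$ and $A(0,t)$ converge. By Section 2, $(A,B)$ solves (5)–(6); by Section 3 and Lemma 1 it is *the* solution with $\alpha_n=A_{n,0}$, and $\alpha_1\ne0$. The coefficients of a convergent series without constant term are bounded by $N^n$ for suitable $N$. Hence $c\in\bigcup_NG_N$. An analytic transformation is a special case. So Theorems 1 and 2 follow once we know that each $G_N$ is compact and null: a compact null set in $\Omega$ is closed, and it has empty interior because nonempty open sets have positive measure, so it is nowhere dense. Then $\bigcup_NG_N$ is null and meager.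

**Step 2: $G_N$ is compact.** The conditions defining $G_N$ cut out a closed subset of the compact space $\Omega\times\prod_n\{|\alpha_n|\le N^n\}$, since each is a closed condition involving finitely many coordinates through a polynomial. $G_N$ is the projection of this compact set to $\Omega$.

**Step 3: truncation to level $I$.** *We pass to finitely many variables.* Fix $N$. For even $I\ge i_0$ let $\mathcal I_I=\{(i,j)\in\mathcal I:i\le I\}$, let $\Omega_I=\prod_{\mathcal I_I}[0,\tau_i]$ with its normalized measure $\mu$, and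
$$\mathcal K_I=\{\alpha\in\mathbb C^{I+1}:|\alpha_n|\le N^n,\ |\alpha_1|\ge1/N\}.$$
Let $G_{N,I}\subset\Omega_I$ be the compact set of $c$ for which some $\alpha\in\mathcal K_I$ satisfies $|X_{ij}(\alpha,c)|\le N^{l_{ij}}$ for all $(i,j)\in\mathcal I_I$. By Section 7 these $X_{ij}$ depend only on the variables kept. So the projection of $G_N$ to $\Omega_I$ lies in $G_{N,I}$, and it suffices that $\mu(G_{N,I})\to0$ as $I\to\infty$. From here on, $O(\cdot)$ constants depend only on $M,N,i_0,\theta$.

**Step 4: a net in $\mathcal K_I$.** *We replace the continuum of $\alpha$'s by finitely many.* For $|\alpha_n|\le N^n$, the closed disc of radius $N^n\ge1$ about $\alpha_n$ lies in $\{|z|\le2N^n\}$. By Lemma 3 and Cauchy's estimate, $|\partial X_{ij}/\partial\alpha_n|\le L_I$ on the convex polydisc $|\alpha_n|\le N^n$ $(n\le I+1)$, for $c\in\Omega_I$, $(i,j)\in\mathcal I_I$ and $I$ large. Let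
$$\delta=\frac1{(I+1)L_I}.$$
If $\alpha,\alpha'$ lie in this polydisc and $|\alpha_n-\alpha_n'|\le\delta$ for all $n$, integrating along the segment gives $|X_{ij}(\alpha,c)-X_{ij}(\alpha',c)|\le(I+1)L_I\delta=1$.

Let $\mathcal N\subset\mathcal K_I$ be a maximal subset whose points have pairwise sup-norm distance at least $\delta$. By maximality every point of $\mathcal K_I$ is within $\delta$ of $\mathcal N$. The open polydiscs of radius $\delta/2$ about the points of $\mathcal N$ are disjoint and contained in $\{|\alpha_n|<N^n+\delta/2\}$. Comparing volumes,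
$$\log\#\mathcal N\le\sum_{n=1}^{I+1}2\log\Big(\frac{2N^n}\delta+1\Big)=2(I+1)\log\frac1\delta+O(I^2)=4I^2\log I+O(I^2),$$
because $\frac{2N^n}\delta+1\le\frac{3N^n}\delta$ and $\log\frac1\delta=\log(I+1)+\log L_I=2I\log I+O(I)$.

**Step 5: the measure for one net point.** *We use all conditions up to level $I$.* Fix $\alpha'\in\mathcal N$ and consider the $c\in\Omega_I$ with $|X_{ij}(\alpha',c)|\le N^{l_{ij}}+1$ for all $(i,j)\in\mathcal I_I$. Order $\mathcal I_I$ by increasing $e_{ij}$. By (7), once the $c$'s of smaller $e$ are fixed, the real number $c_{ij}$ is confined to an interval of length at most $2(N^{l_{ij}}+1)/|\Gamma_{ij}(\alpha_1')|$. By Fubini the measure of the set is at most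
$$\prod_{\mathcal I_I}\min\Big(1,\frac{2(N^{l_{ij}}+1)}{\tau_i|\Gamma_{ij}(\alpha'_1)|}\Big)\le\prod_{\mathcal I_I}\frac{2(N^{l_{ij}}+1)}{\tau_i|\Gamma_{ij}(\alpha'_1)|}.$$
Since $l_{ij}=O(i)$, $-\log\tau_i=\theta\log i!\le\theta i\log i$ and $|\alpha_1'|\ge1/N$, Lemma 2 bounds the logarithm of the last product by
$$\sum_{\mathcal I_I}\Big[-\big(\tfrac12-\theta\big)i\log i+O(i)\Big]=-(m+1)\big(\tfrac12-\theta\big)\sum_{\substack{i_0\le i\le I\\ i\text{ even}}}i\log i+O(I^2).$$
To bound the sum from below, write $i=2k$. On each $[k-1,k]$, $k\ge1$, the function $x\log2x$ (with value $0$ at $x=0$) is at most its value at $k$: it is $\le0$ on $[0,\frac12]$ and increasing on $[\frac12,\infty)$. So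
$$\sum_{k=1}^{I/2}2k\log2k\ge2\int_0^{I/2}x\log2x\,dx=\frac{I^2}4\log I-\frac{I^2}8 .$$
Omitting the finitely many $i<i_0$ changes the sum by $O(1)$. So the logarithm of the measure for one net point is at most
$$-\frac{(m+1)(1-2\theta)}8I^2\log I+O(I^2).$$

**Step 6: union bound.** *We combine Steps 4 and 5.* Let $c\in G_{N,I}$, with $\alpha\in\mathcal K_I$ as in its definition, and choose $\alpha'\in\mathcal N$ within $\delta$ of $\alpha$. Then $|X_{ij}(\alpha',c)|\le N^{l_{ij}}+1$ for all $(i,j)\in\mathcal I_I$, so $c$ lies in the set of Step 5 for this $\alpha'$. Hence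
$$\log\mu(G_{N,I})\le\Big(4-\frac{(m+1)(1-2\theta)}8\Big)I^2\log I+O(I^2)\longrightarrow-\infty,$$
because $(m+1)(1-2\theta)>32$. So $G_N$ is null.

By Step 1, $\bigcup_NG_N$ is null and meager, and for every $c$ outside it, every formal transformation bringing $\Sigma_c$ to (3) has $A(s,0)$ or $A(0,t)$ divergent. With the remarks on flatness and entire coefficients in Section 1, this proves Theorem 2. An analytic equivalence would make both series converge, so Theorem 1 follows. $\blacksquare$
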